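\title{Chromatic roots of graphs with a vertex in every 2-cut}

\begin{abstract}
Let $\mathcal G$ be the class of graphs in which some vertex lies in every 2-cut; it contains all 3-connected graphs. We prove that no graph in $\mathcal G$ has a chromatic root in the interval $(1,5/4]$, and that graphs in $\mathcal G$ have chromatic roots in $(5/4,5/4+\varepsilon)$ for every $\varepsilon>0$. Hence the infimum of the chromatic roots in $(1,2]$ of graphs in $\mathcal G$ is $5/4$, as conjectured by Dong and Jackson. The proof is an induction on a weighted version of the chromatic polynomial, in which each neighbor of the distinguished vertex may share its color at the price of a real weight. We also show that the conclusion fails when the 2-cuts are only required to meet a set of two vertices.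
\end{abstract}

\section{Introduction}

All graphs in this paper are finite and loopless. The \emph{chromatic polynomial} $P(G,t)$ of a graph $G$ is the polynomial whose value at each non-negative integer $t$ is the number of proper colorings of $G$ with $t$ colors. A real number $t$ is a \emph{chromatic root} of $G$ if $P(G,t)=0$. The number $1$ is a chromatic root of every graph with an edge, and $2$ is a chromatic root of every graph that is not bipartite. Between these integers the polynomial counts nothing, and one may ask how soon after $1$ it can vanish again. For a class $\mathcal G$ of graphs put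
\[
\omega(\mathcal G)=\inf\{t\in(1,2] : P(G,t)=0 \text{ for some } G\in\mathcal G\}.
\]
Jackson \cite{Jackson} showed that $\omega=32/27$ for the class of all graphs.

A small example shows how a root strictly between $1$ and $2$ can arise. Let $v,z$ be the two vertices of degree $3$ in $K_{2,3}$, and write $s=t-1$, as we do throughout the paper. Fix the color of $v$. If $z$ has the same color, each of the three other vertices has $s$ colors available; if $z$ has one of the $s$ other colors, each of them has $s-1$. Hence
\begin{equation}\label{eq:K23}
P(K_{2,3},t)/t=s^3+s(s-1)^3=s\bigl(s^2-(1-s)^3\bigr).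
\end{equation}
For $0<s<1$ the two terms have opposite signs. The function $s^2-(1-s)^3$ is increasing on $[0,1]$, negative at $s=\frac14$ and positive at $s=\frac12$, so $K_{2,3}$ has exactly one chromatic root in $(1,2)$, and it lies in $(\frac54,\frac32)$.

The cancellation in \eqref{eq:K23} is produced by the pair $\{v,z\}$. A \emph{2-cut} of $G$ is a set $\{x,y\}$ of two vertices such that $G-x-y$ is disconnected. It is natural to ask how $\omega$ changes when the 2-cuts are restricted. From now on $\mathcal G$ denotes the class of graphs in which some vertex is contained in every 2-cut. It contains $K_{2,3}$, whose only 2-cut is $\{v,z\}$, and all 3-connected graphs, which have no 2-cut. Dong and Jackson \cite{DongJackson} conjectured that $\omega(\mathcal G)=5/4$; we take the statement from \cite{Roots}. We prove the conjecture.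

\begin{theorem}\label{thm:sign}
Let $G$ be a graph in which some vertex lies in every 2-cut, with $n\ge1$ vertices, $c$ components and $b$ blocks having at least one edge. Then $(-1)^{n-c+b}P(G,t)>0$ for all $t\in(1,5/4]$. In particular $P(G,t)\ne0$ on $(1,5/4]$. This applies to all 3-connected graphs.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $\varepsilon>0$ some graph in $\mathcal G$ has a chromatic root in $(5/4,5/4+\varepsilon)$.
\end{theorem}

\begin{corollary}
$\omega(\mathcal G)=5/4$, and the infimum is not attained.
\end{corollary}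

One vertex cannot be replaced by two in the hypothesis of Theorem~\ref{thm:sign}.

\begin{theorem}\label{thm:two}
There are graphs $\Gamma$ with vertices $p,v$ such that every 2-cut of $\Gamma$ meets $\{p,v\}$ and $\Gamma$ has a chromatic root in $(1,5/4)$.
\end{theorem}

The constant $5/4$ comes from binary trees whose leaves are joined to one vertex $v$. Such a tree is described by a single number, the ratio between its colorings with the root colored like $v$ and unlike $v$. This ratio is iterated by a map that has a fixed point exactly when $t\le5/4$. Section~\ref{sec:trees} carries this out and proves Theorems~\ref{thm:sharp} and~\ref{thm:two}. The same ratio is the key to Theorem~\ref{thm:sign}: a piece of the graph cut off by a 2-cut $\{v,z\}$ can be replaced by a real \emph{weight} on $z$, and for $t\le 5/4$ the weights stay in $[-\frac12,\frac14]$. Section~\ref{sec:weights} states a positivity result for weighted graphs and derives Theorem~\ref{thm:sign} from it. The remaining sections prove that result by induction: Section~\ref{sec:cuts} treats graphs with a 2-cut, and Sections~\ref{sec:three}--\ref{sec:hub}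 treat 3-connected graphs.

\section{Separation and counting}\label{sec:conv}

Parallel edges affect neither the chromatic polynomial nor the 2-cuts, so we take all graphs to be simple. We write $|G|$ for the number of vertices of $G$. For distinct vertices $a,b$, the graph $G+ab$ is obtained by adding the edge $ab$ if it is absent, and $G/ab$ is obtained by deleting the edge $ab$ if it is present, identifying $a$ with $b$, and removing parallel edges. When no other name is given, the new vertex of $G/ab$ keeps the name of one of $a,b$; in $G/vz$ it is called $v$. The proper colorings of $G-ab$ in which $a,b$ have different colors are counted by $P(G+ab,t)$, and those in which they have the same color by $P(G/ab,t)$.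

\subsection*{Separation}
A set $S$ of vertices \emph{separates} $G$ if $G-S$ is disconnected. For a set $W$ of vertices, $N_G(W)$ is the set of vertices outside $W$ with a neighbor in $W$. If $W$ is (the vertex set of) a component of $G-S$, then $N_G(W)\subseteq S$. All connectivity arguments below use the converse:
\begin{itemize}
\item[(S)] if $W\neq\emptyset$, $W\cap S=\emptyset$, $N_G(W)\subseteq S$ and some vertex $u$ lies outside $W\cup S$, then $S$ separates $G$. We then say that $S$ \emph{separates $W$ from $u$ in $G$}.
\end{itemize}

A graph is \emph{2-connected} if it has at least $3$ vertices and no single vertex separates it. Such a graph is connected: a disconnected graph on at least $3$ vertices stays disconnected when we delete a vertex of a largest component. A graph is \emph{3-connected} if it has at least $4$ vertices and no set of at most $2$ vertices separates it. We use four elementary facts.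
\begin{itemize}
\item A 2-connected graph on at least $4$ vertices that is not 3-connected has a 2-cut.
\item In a 3-connected graph all degrees are at least $3$, by (S) with $W$ a single vertex. So $K_4$ is the only 3-connected graph on $4$ vertices.
\item Deleting a vertex from a 3-connected graph leaves a 2-connected graph.
\item Deleting an edge $ab$ from a 2-connected graph $G$ leaves a connected graph. Otherwise one of $a,b$, say $a$, is not alone in its component $C$ of $G-ab$, and $a$ separates $C\setminus\{a\}$ from $b$ in $G$.
\end{itemize}

A \emph{block} of $G$ is a maximal connected subgraph that none of its own vertices separates; it is $K_1$, $K_2$ or 2-connected. Every path of $G$ between two vertices of a block $B$ lies in $B$. A connected graph with $b'\ge1$ blocks $B_1,\dots,B_{b'}$ having an edge can be built by adding these blocks one at a time, each new block sharing one vertex with the graph built so far. Therefore $|G|=\sum|B_i|-(b'-1)$ and $P(G,t)=t^{1-b'}\prod P(B_i,t)$.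

\subsection*{Counting with a non-integral number of colors}
We prove identities by counting colorings and use them at non-integral $t$. This is justified because the counts are polynomials.

\begin{lemma}\label{lem:poly}
Let $A$ be a set of vertices of $G$ and $\pi$ a partition of $A$ into $r$ classes. There is a polynomial $f_\pi$ such that, for every integer $t\ge r$ and every assignment of colors to $A$ whose color classes are the classes of $\pi$, the number of proper $t$-colorings of $G$ extending the assignment is $f_\pi(t)$.
\end{lemma}

\begin{proof}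
If a class contains two adjacent vertices, take $f_\pi=0$. Otherwise let $G_\pi$ arise from $G$ by identifying each class to a vertex and joining these $r$ vertices pairwise. The colorings of $G_\pi$ correspond to the colorings of $G$ that induce $\pi$ on $A$. Permuting colors shows that the $t(t-1)\cdots(t-r+1)$ assignments inducing $\pi$ have equally many extensions, namely $P(G_\pi,t)/\bigl(t(t-1)\cdots(t-r+1)\bigr)$. This quotient is a polynomial, since $G_\pi$ contains $K_r$ and so $P(G_\pi,t)$ vanishes at $0,1,\dots,r-1$.
\end{proof}

Every counting identity below is verified for all large integers $t$, with the color set $\{0,1,\dots,s\}$. It is then an identity of polynomials in $t$ (after clearing a denominator $s$ or $t$), and so it holds at every real $t>1$.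

\section{Binary trees and the constant $5/4$}\label{sec:trees}

The \emph{complete binary tree of depth $0$} is a single vertex, which is both root and leaf. The complete binary tree of depth $k+1$ consists of a root joined to the roots of two complete binary trees of depth $k$. Join all leaves of the tree of depth $k$ to a further vertex $v$ of color $0$. Let $a_k$ be the number of colorings of the tree in which the root has color $0$, and $b_k$ the number in which it has a fixed nonzero color. A leaf cannot have color $0$, so $a_0=0$ and $b_0=1$. If the root has color $0$, each child has one of $s$ nonzero colors. If the root has a nonzero color, each child has color $0$ or one of $s-1$ other nonzero colors. Hence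
\begin{equation}\label{eq:tree}
a_{k+1}=(sb_k)^2,\qquad b_{k+1}=\bigl(a_k-(1-s)b_k\bigr)^2 .
\end{equation}
Let $0<s<1$ and $R_k=a_k/b_k$. As long as $b_k>0$ and $R_k\ne1-s$, we have $b_{k+1}=b_k^2(1-s-R_k)^2>0$ and
\[
R_0=0,\qquad R_{k+1}=g_s(R_k),\qquad g_s(R)=\frac{s^2}{(1-s-R)^2}.
\]
A point $R\in[0,1-s)$ is fixed by $g_s$ if and only if $h_s(R)=s^2$, where $h_s(R)=R(1-s-R)^2$. Since $h_s'(R)=(1-s-R)(1-s-3R)$, the function $h_s$ increases on $[0,\frac{1-s}3]$ from $0$ to its maximum $\frac4{27}(1-s)^3$ and then decreases. So $g_s$ has a fixed point in $[0,1-s)$ if and only if $27s^2\le4(1-s)^3$. The left side increases with $s$, the right side decreases, and both equal $\frac{27}{16}$ at $s=\frac14$. This is the origin of the constant.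

\begin{lemma}\label{lem:dyn}
\begin{itemize}
\item[(a)] If $0<s\le\frac14$, then $b_k>0$ and $R_k\in[0,\frac14]$ for all $k$.
\item[(b)] If $s=\frac14$, then $R_k\to\frac14$ as $k\to\infty$.
\item[(c)] If $\frac14<s<1$, then there is $n\ge1$ with $b_n>0$ and $R_n\ge1-s$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $R\le\frac14$ and $s\le\frac14$ we have $1-s-R\ge\frac12$, so $0<g_s(R)\le4s^2\le\frac14$. The claim follows by induction on $k$.

(b) The map $g_{1/4}$ is increasing on $[0,\frac14]$ and $R_1>R_0$, so the $R_k$ increase. Their limit is a fixed point of $g_{1/4}$ in $[0,\frac14]$, that is, a solution of $h_{1/4}(R)=\frac1{16}$. As $h_{1/4}$ is increasing on $[0,\frac14]$ and $h_{1/4}(\frac14)=\frac1{16}$, the limit is $\frac14$.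

(c) For $0\le R<1-s$ we have $h_s(R)\le\frac4{27}(1-s)^3<\frac1{16}<s^2$, that is, $g_s(R)>R$. The function $g_s(R)-R$ is continuous and positive on $[0,1-s)$ and tends to $\infty$ as $R\to1-s$, so it is bounded below by a positive constant. Hence the sequence $R_k$ leaves $[0,1-s)$. If $n\ge1$ is the first index with $R_n\ge1-s$, then $b_0,\dots,b_n>0$.
\end{proof}

The polynomials $a_k,b_k$ are squares for $k\geq1$, so binary branching never shows a change of sign. A vertex with three children does, and $K_{2,3}$ is the first member of the following family.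

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $G_n$ consist of a tree $T$, whose root has three children that are the roots of complete binary trees of depth $n$, and a vertex $v$ joined to all leaves of $T$.

We show that every 2-cut of $G_n$ contains $v$. Let $a,b\neq v$ and let $u\notin\{a,b\}$ be a vertex of $T$. If $u$ is a leaf, it is adjacent to $v$. Otherwise $u$ has degree $3$ in $T$. Each of the three components of $T-u$ contains a leaf of $T$, namely any of its vertices farthest from $u$, and one of the three components avoids $a$ and $b$. Through this component $u$ reaches a leaf and then $v$. So $G_n-a-b$ is connected, and $G_n\in\mathcal G$.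

Give $v$ the color $0$ and sum over the color of the root of $T$, as in \eqref{eq:tree}:
\[
P(G_n,t)/t=(sb_n)^3+s\bigl(a_n-(1-s)b_n\bigr)^3=s\,b_n^3\bigl[s^2-(1-s-R_n)^3\bigr],
\]
the second form being valid when $b_n\neq0$. At $s=\frac14$, Lemma~\ref{lem:dyn}(a) gives $b_n>0$ and $s^2-(1-s-R_n)^3\le\frac1{16}-\frac18<0$, so $P(G_n,\frac54)<0$ for every $n$. Given $\varepsilon>0$, choose $s_1$ with $\frac14<s_1<\min(1,\frac14+\varepsilon)$ and take $n$ from Lemma~\ref{lem:dyn}(c) for $s=s_1$. Then $b_n>0$ and $1-s_1-R_n\le0$, so $P(G_n,1+s_1)>0$. Hence $G_n$ has a chromatic root in $(\frac54,1+s_1)$.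
\end{proof}

With two vertices available to receive the leaves, the same trees produce a root to the left of $5/4$.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Take vertices $p,v,m_1,m_2,m_3$. Join each $m_i$ to the roots of four complete binary trees of depth $k$; this gives a tree $T_i$ rooted at $m_i$. For each $i$, join all leaves of two of the four binary trees to $p$ and all leaves of the other two to $v$. Call the result $\Gamma_k$.

Let $a,b\notin\{p,v\}$ and let $u\notin\{a,b\}$ be a vertex of $T_i$. A leaf is adjacent to $p$ or $v$. A non-leaf $u$ has degree at least $3$ in $T_i$, so some component of $T_i-u$ avoids $a$ and $b$; it contains a leaf of $T_i$, through which $u$ reaches $p$ or $v$. Finally, one of $T_1,T_2,T_3$ avoids $a$ and $b$, and it connects $p$ with $v$. So $\Gamma_k-a-b$ is connected, and every 2-cut of $\Gamma_k$ meets $\{p,v\}$.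

Put $a=a_{k+1}$, $b=b_{k+1}$, $R=R_{k+1}$. The vertex $m_i$ together with the two binary trees attached to $p$ is a complete binary tree of depth $k+1$ whose leaves are joined to $p$. It has $a$ colorings if $m_i$ has the color of $p$, and $b$ if $m_i$ has a given other color. The same holds for $v$. If $p$ and $v$ have the same color, then $T_i$ has $a^2+sb^2$ colorings. If they have different colors, then $m_i$ has the color of $p$, the color of $v$, or one of $s-1$ further colors, and $T_i$ has $2ab-(1-s)b^2$ colorings. Therefore
\[
P(\Gamma_k,t)/t=(a^2+sb^2)^3+s\bigl(2ab-(1-s)b^2\bigr)^3=b^6\bigl[(R^2+s)^3-s(1-s-2R)^3\bigr]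
\]
for $s\in(0,\frac14]$, where $b>0$ by Lemma~\ref{lem:dyn}(a). At $s=\frac14$, Lemma~\ref{lem:dyn}(b) shows that the bracket tends to $(\frac5{16})^3-\frac14(\frac14)^3=\frac{109}{4096}>0$ as $k\to\infty$. Fix $k$ such that the bracket is positive at $s=\frac14$. As $s\to0^+$ we have $0<R\le4s^2$, so the bracket equals $-s(1+o(1))$ and is negative for small $s$. Hence $\Gamma_k$ has a chromatic root in $(1,\frac54)$.
\end{proof}

\section{Weighted colorings}\label{sec:weights}

For the rest of the paper fix $s\in(0,\frac14]$ and $t=1+s$, and put
\[
q(G)=(-1)^{|G|}P(G,t)/t,\qquad I=[-\tfrac12,\tfrac14].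
\]
For a 2-connected graph, Theorem~\ref{thm:sign} asserts that $q(G)>0$. The deletion--contraction formula reads $q(G)=q(G-e)+q(G/e)$, and induction would be immediate if both terms were always positive. They are not: for the triangle the formula gives $q(K_3)=-s^2+s$, the first term being negative because the path has a separating vertex. Moreover, deleting an edge may create a 2-cut that avoids the distinguished vertex. So the induction must carry quantitative comparisons between $q(G)$ and $q(G/e)$. We obtain them for all edges at the distinguished vertex at once by attaching a variable to each such edge.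

\subsection*{Weights}
Let $G$ be a graph with a distinguished vertex $v$, the \emph{hub}, and let $w\colon N(v)\to\mathbb R$. Give the hub the color $0$, and allow a neighbor $z$ of the hub to take the color $0$ as well, at the price of a factor $w_z$:
\[
Z(G;w)=\sum_{\varphi}\ \prod_{z\in N(v),\ \varphi(z)=0}w_z,\qquad Q(G;w)=(-1)^{|G|}Z(G;w),
\]
where $\varphi$ runs over the proper colorings of $G-v$ with colors $0,1,\dots,s$. To see that $Z$ is a polynomial in $t$, group the colorings by the set $F$ of neighbors of $v$ colored $0$. This set is independent, and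
\[
Z(G;w)=\frac1t\sum_{F}\Bigl(\prod_{z\in F}w_z\Bigr)P(G_F,t),
\]
where $F$ runs over the independent subsets of $N(v)$ and $G_F$ arises by contracting the edges $vz$, $z\in F$. The same argument applies when the sum is restricted by requiring given pairs of vertices to have equal or different colors: we identify the pair or join it by an edge.

If $w\equiv0$, then $Q(G;w)=q(G)$. If $w_z=1$, then the edge $vz$ imposes no condition, and $Q(G;w)=Q(G-vz;w)$ with $w$ restricted to $N(v)\setminus\{z\}$. Accordingly, for any vertex $z\ne v$ we put $\hat w_z=w_z$ if $z\in N(v)$ and $\hat w_z=1$ otherwise. We write $w[z{=}\lambda]$ for the weights obtained from $w$ by giving $z$ the weight $\lambda$.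

For $z\in N(v)$, the graph $G/vz$ has hub $v$ and carries the \emph{inherited weights}: the vertices of $N(z)\setminus\{v\}$ have weight $0$, and the other neighbors of $v$ keep their weights. These do not depend on $w_z$, and $Q(G/vz)$ without further argument always refers to them. The colorings of $G-v$ in which $z$ has color $0$ are the colorings of $G-v-z$ in which the neighbors of $z$ avoid $0$, so they contribute $w_zZ(G/vz)$ to $Z(G;w)$. Since $|G/vz|=|G|-1$, we get
\begin{equation}\label{eq:affine}
Q(G;w[z{=}\lambda])=Q(G;w[z{=}\mu])+(\mu-\lambda)\,Q(G/vz)\qquad(\lambda,\mu\in\mathbb R).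
\end{equation}
For $\lambda=0$, $\mu=1$ this is deletion--contraction.

The next example is the smallest case of the method, and it shows which weights have to be allowed.

\begin{example}[absorbing a vertex of degree two]\label{ex:absorb}
Let $k$ be a vertex whose neighbors are $v$ and $z$, with weight $w_k=R<1-s$. Summing over the color of $k$ gives the factor $s$ if $z$ has color $0$, and $R+(s-1)$ otherwise. Hence
\[
Q(G;w)=(1-s-R)\;Q\bigl((G-k)+vz;\,w[z{=}\omega]\bigr),\qquad \omega=-\hat w_z\,\frac{s}{1-s-R}.
\]
The vertex $k$ has been traded for a positive factor and a new weight on $z$. In $K_{2,3}$ with zero weights we have $\hat w_z=1$, and absorbing two vertices of degree two turns the weight of $z$ into $-s/(1-s)$ and then into $s^2/(1-s)^2$, leaving a weighted triangle. In general two absorptions of vertices of weight $R$ produce the weight $g_s(R)$ of Section~\ref{sec:trees}. At $s=\frac14$ the weights $R_k$ tend to $\frac14$ and the weights $-s/(1-s-R_k)$ tend to $-\frac12$, so no closed interval smaller than $I$ contains all weights that occur. Conversely, $I$ is stable: if $R\le\frac14$,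 then $0<s/(1-s-R)\le\frac12$, and $\hat w_z\in[-\frac12,1]$ gives $\omega\in I$.
\end{example}

\subsection*{The positivity statement}
A \emph{$v$-graph} is a 2-connected graph $G$ with a vertex $v$ that lies in every 2-cut. Equivalently, $|G|\ge3$, the vertex $v$ does not separate $G$, and no set of at most two vertices avoiding $v$ separates $G$; this is the form in which we check the property. A 3-connected graph is a $v$-graph for each of its vertices $v$, and $K_3$ is the only $v$-graph on three vertices. The hub of a $v$-graph is $v$.

\begin{definition}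
Weights $w$ on a $v$-graph $G$ are \emph{basic} if they all lie in $I$. They are \emph{admissible} if they all lie in $I$, with two possible exceptions: at most one neighbor $x$ of $v$, the \emph{unit vertex}, may have weight $1$, provided that $G-vx$ is 2-connected; and at most one neighbor $y$ of $v$, the \emph{half vertex}, may have weight $\frac12$.
\end{definition}

\begin{proposition}\label{prop:main}
Let $s\in(0,\frac14]$ and let $G$ be a $v$-graph. If $w$ is admissible, then $Q(G;w)\ge0$. If $w$ is basic, then $Q(G;w)>0$.
\end{proposition}

The purpose of the two exceptional weights is explained by the following consequences. The half vertex bounds the contraction of an edge at the hub; this is what controls the new weight when a larger piece than in Example~\ref{ex:absorb} is absorbed. The unit vertex gives information on graphs $G-vx$, which need not be $v$-graphs. Both are allowed at once because a piece to be absorbed may contain the unit vertex.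

\begin{lemma}\label{lem:uses}
Suppose that Proposition~\ref{prop:main} holds for the $v$-graph $G$.
\begin{itemize}
\item[(a)] $q(G)>0$.
\item[(b)] If $x\in N(v)$ and $G-vx$ is 2-connected, then $q(G-vx)\ge0$.
\item[(c)] If $z\in N(v)$ and $w[z{=}0]$ is admissible without a half vertex, then $|Q(G/vz)|\le2\,Q(G;w[z{=}0])$.
\end{itemize}
\end{lemma}

\begin{proof}
For (a) take all weights $0$, and for (b) take $w_x=1$ and all other weights $0$. For (c), both $w[z{=}\frac12]$ and $w[z{=}{-\frac12}]$ are admissible, so $Q(G;w[z{=}0])\mp\frac12Q(G/vz)\ge0$ by \eqref{eq:affine}.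
\end{proof}

\begin{example}[the triangle and $K_4$]\label{ex:small}
Let $G$ be the triangle $v,a,b$. Either both $a,b$ have nonzero colors or exactly one has color $0$, so $Z=s(s-1)+sw_a+sw_b$ and
\[
Q(K_3;w)=s(1-s-w_a-w_b).
\]
There is no unit vertex, because $G-va$ is a path. For basic weights $Q\ge s(\frac34-\frac12)>0$, and with a half vertex $Q\ge s(\frac14-s)\ge0$. This proves Proposition~\ref{prop:main} for $|G|=3$. The formula also shows that the restrictions are needed: $w=(\frac12,\frac12)$ and $w=(1,0)$ both give $Q=-s^2$. Moreover $G/va=K_2$, and $b$ inherits the weight $0$, so $Q(G/va)=s$.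

For $K_4$ with $N(v)=\{x,y,z\}$, at most one of $x,y,z$ has color $0$, and
\[
Q(K_4;w)=s(1-s)(2-s-w_x-w_y-w_z).
\]
The largest admissible weights $1,\frac12,\frac14$ give $Q=s(1-s)(\frac14-s)$. So for $s=\frac14$ the first inequality of Proposition~\ref{prop:main} is an equality in both graphs for suitable weights.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:sign} from Proposition~\ref{prop:main}]
Let $v$ lie in every 2-cut of $G$, let $B$ be a block of $G$ with at least $3$ vertices, and let $\{a,b\}$ be a 2-cut of $B$. Every path of $G$ between two vertices of $B$ lies in $B$, so two vertices in different components of $B-a-b$ are in different components of $G-a-b$. Thus $\{a,b\}$ is a 2-cut of $G$ and contains $v$. If $v\in V(B)$, then $B$ is a $v$-graph. If $v\notin V(B)$, then $B$ has no 2-cut and is a $z$-graph for each of its vertices $z$. In both cases Lemma~\ref{lem:uses}(a) gives $(-1)^{|B|}P(B,t)>0$ for $t\in(1,\frac54]$. This also holds for $B=K_2$, where $P=ts$. A component $C$ of $G$ with $b'\ge1$ blocks $B_i$ having an edge satisfies $P(C,t)=t^{1-b'}\prod P(B_i,t)$ and $\sum|B_i|=|C|-1+b'$,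 so $P(C,t)$ has the sign $(-1)^{|C|-1+b'}$. This remains true for $C=K_1$, where $b'=0$ and $P=t$. Multiplying over the components gives the sign $(-1)^{n-c+b}$.
\end{proof}

\subsection*{The induction}
We prove Proposition~\ref{prop:main} by induction on the pair $(|G|,|E(G)|)$, ordered lexicographically, for all hubs simultaneously. We write $\mathrm{IH}(n)$ for the statement that the proposition holds for all graphs with fewer than $n$ vertices. Example~\ref{ex:small} is the base case. The next two lemmas provide the smaller graphs to which the hypothesis will be applied.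

\begin{lemma}\label{lem:contract}
\begin{itemize}
\item[(a)] If $M$ is 3-connected and $x\in N(v)$, then $M-vx$ is 2-connected. So on a 3-connected graph any neighbor of the hub may be the unit vertex.
\item[(b)] Let $G$ be a $v$-graph with $|G|\ge4$, and let $z\in N(v)$ be such that $\{v,z\}$ is not a 2-cut. Then $G/vz$ is a $v$-graph. If $w[z{=}0]$ is admissible (basic) on $G$, then the inherited weights are admissible (basic) on $G/vz$.
\item[(c)] If $M$ is 3-connected and $gh\in E(M)$, then $M/gh$ is a $p$-graph, where $p$ is the new vertex.
\end{itemize}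
\end{lemma}

\begin{proof}
(a) The vertex $v$ does not separate $M-vx$, since $M-v$ is connected. Suppose that $g\ne v$ does, and let $W$ be a component of $M-vx-g$ not containing $v$. Then $N_M(W)\subseteq\{g,v\}$, so $V(M)=W\cup\{g,v\}$ by (S). Hence $\{v\}$ is a component of $M-vx-g$, and $N_M(v)\subseteq\{g,x\}$, although $v$ has degree at least $3$.

(b) The graph $G/vz-v=G-\{v,z\}$ is connected. Let $S$ be a set of at most two vertices of $G/vz$ avoiding $v$. Then $G-S$ is connected, and so is $G/vz-S=(G-S)/vz$. Hence $G/vz$ is a $v$-graph. Inherited weights are old weights or $0$, so only the condition on a unit vertex $x$ has to be checked, and only if $x\notin N(z)$. Let $G'=(G/vz)-vx$, which has at least $3$ vertices and is not separated by $v$. Suppose that $g\ne v$ separates $G'$, and let $W$ be a component of $G'-g$ not containing $v$. A vertex of $W$ adjacent to $z$ in $G$ differs from $x$ and would be adjacent to $v$ in $G'$; a vertex of $W$ adjacent to $v$ in $G-vx$ would also be adjacent to $v$ in $G'$. Neither is possible, so $g$ separates $W$ from $v$ in $G-vx$, which is 2-connected.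 This is a contradiction.

(c) Apply (b) with hub $g$.
\end{proof}

\begin{lemma}\label{lem:cubic}
Let $M$ be 3-connected with $|M|\ge5$, and let $u$ be a vertex with $N(u)=\{a,b,c\}$. Then $T=M-u+ab+bc+ca$ is 3-connected, and $M-\{u,a,b\}$ is connected.
\end{lemma}

\begin{proof}
We have $|T|\ge4$. Suppose that $S$ with $|S|\le2$ separates $T$. The vertices of the triangle $abc$ outside $S$ lie in one component of $T-S$. Another component $W$ contains no neighbor of $u$, so $S$ separates $W$ from $u$ in $M$, a contradiction. If $M-\{u,a,b\}$ had a component $W$ not containing $c$, then $\{a,b\}$ would separate $W$ from $u$ in $M$.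
\end{proof}

\section{Graphs with a 2-cut through the hub}\label{sec:cuts}

This is the part of the proof that uses the hypothesis on 2-cuts. Because the cut contains the hub, the colors of its two vertices fall into the two cases that a weight records, and one side of the cut can be absorbed exactly as the vertex $k$ in Example~\ref{ex:absorb}.

\begin{lemma}\label{lem:split}
Let $G$ be a $v$-graph with weights $w$, let $\{v,z\}$ be a 2-cut, and let $C$ be a component of $G-\{v,z\}$. Put $G_1=G[C\cup\{v,z\}]+vz$ and $G_2=(G-C)+vz$, where the neighbors of $v$ other than $z$ keep their weights. Let $i\in\{1,2\}$.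
\begin{itemize}
\item[(a)] $G_i$ is a $v$-graph with $|G_i|<|G|$.
\item[(b)] If $x\in N_{G_i}(v)\setminus\{z\}$ and $G-vx$ is 2-connected, then $G_i-vx$ is 2-connected.
\item[(c)] With $\beta_i=Q(G_i;w[z{=}0])$ and $\alpha_i=Q(G_i/vz)$,
\begin{equation}\label{eq:split}
Q(G;w)=\tfrac1s\,\beta_1\beta_2+\hat w_z\,\alpha_1\alpha_2,
\end{equation}
and if $vz\in E(G)$, then $Q(G/vz)=-\alpha_1\alpha_2$.
\end{itemize}
\end{lemma}

\begin{proof}
Each $G_i$ contains at least one component of $G-\{v,z\}$ and misses at least one, so $3\le|G_i|<|G|$. Since $G-v$ is connected, every component of $G-\{v,z\}$ contains a neighbor of $z$; hence $G_i-v$ is connected. A vertex of $G_i$ other than $v,z$ has the same neighbors in $G_i$ as in $G$.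

(a) Suppose that $S$ with $v\notin S$, $|S|\le2$ separates $G_i$, and let $W$ be a component of $G_i-S$ not containing $v$. Then $z\notin W$, because $vz$ is an edge of $G_i$. So $S$ separates $W$ from $v$ in $G$, which is impossible in a $v$-graph.

(b) The vertex $v$ does not separate $G_i-vx$. If $g\ne v$ does, a component $W$ of $G_i-vx-g$ not containing $v$ avoids $z$, since $vz$ is an edge of $G_i-vx$. Then $g$ separates $W$ from $v$ in $G-vx$, a contradiction.

(c) Let $A_i=Z(G_i/vz)$ and $B_i=Z(G_i;w[z{=}0])$. Once the color of $z$ is fixed, the two sides are colored independently. If $z$ has color $0$, side $i$ contributes $A_i$. If $z$ has a fixed nonzero color, side $i$ contributes $B_i/s$, because the $s$ nonzero colors are equivalent. Thus $Z(G;w)=\hat w_zA_1A_2+s(B_1/s)(B_2/s)$, and $Z(G/vz)=A_1A_2$ if $vz\in E(G)$. Since $|G|=|G_1|+|G_2|-2$, we have $\beta_1\beta_2=(-1)^{|G|}B_1B_2$ and $\alpha_1\alpha_2=(-1)^{|G|}A_1A_2$, and $|G/vz|=|G|-1$.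
\end{proof}

\begin{lemma}\label{lem:step2cut}
Let $G$ be a $v$-graph with $|G|\ge4$ that is not 3-connected, and assume $\mathrm{IH}(|G|)$. Then Proposition~\ref{prop:main} holds for $G$.
\end{lemma}

\begin{proof}
The graph $G$ has a 2-cut, which has the form $\{v,z\}$. Let $w$ be admissible. Choose a component $C$ of $G-\{v,z\}$ that does not contain the half vertex, if there is one, and use the notation of Lemma~\ref{lem:split}. By parts (a) and (b) of that lemma, $w[z{=}0]$ is admissible on $G_1$ without a half vertex, and $w[z{=}\omega]$ is admissible on $G_2$ for every $\omega\in I$. Lemma~\ref{lem:uses}(c) gives $|\alpha_1|\le2\beta_1$.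

We also need $\alpha_1\ge0$. If $|G_1|=3$, then $\alpha_1=s$ by Example~\ref{ex:small}. If $|G_1|\ge4$, then $\{v,z\}$ is not a 2-cut of $G_1$, because $G_1-\{v,z\}=C$ is connected. By Lemma~\ref{lem:contract}(b), $G_1/vz$ is a $v$-graph with admissible weights, and $\alpha_1\ge0$ by $\mathrm{IH}(|G|)$.

If $\beta_1=0$, then $\alpha_1=0$ and $Q(G;w)=0$ by \eqref{eq:split}. Let $\beta_1>0$. By \eqref{eq:affine}, $Q(G_2;w[z{=}\omega])=\beta_2-\omega\alpha_2$, so \eqref{eq:split} can be written as
\[
Q(G;w)=\frac{\beta_1}{s}\,Q(G_2;w[z{=}\omega]),\qquad \omega=-\hat w_z\,\frac{s\alpha_1}{\beta_1}.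
\]
Here $0\le s\alpha_1/\beta_1\le2s\le\frac12$ and $\hat w_z\in[-\frac12,1]$, so $\omega\in[-\frac12,\frac14]=I$. (Without the sign of $\alpha_1$ we would only get $|\omega|\le\frac12$.) Hence $Q(G;w)\ge0$ by $\mathrm{IH}(|G|)$. If $w$ is basic, then the weights used on $G_1$ and $G_2$ are basic, so $\beta_1>0$ and $Q(G;w)>0$.
\end{proof}

When $\{v,z\}$ is a 2-cut and an edge, the hub separates $G/vz$ and the induction does not apply to this graph. The following bound on its absolute value will be needed in Section~\ref{sec:nets}.

\begin{lemma}\label{lem:ratio}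
Let $\{v,z\}$ be a 2-cut of the $v$-graph $G$ with $vz\in E(G)$, and assume $\mathrm{IH}(|G|)$. Then $|q(G/vz)|\le q(G)$.
\end{lemma}

\begin{proof}
Take all weights $0$ in Lemma~\ref{lem:split}. Then $q(G)=\beta_1\beta_2/s$ and $q(G/vz)=-\alpha_1\alpha_2$, and Lemma~\ref{lem:uses} gives $\beta_i>0$ and $|\alpha_i|\le2\beta_i$ for $i=1,2$. So $|q(G/vz)|\le4\beta_1\beta_2=4s\,q(G)\le q(G)$.
\end{proof}

\section{3-connected graphs: reduction and decomposition}\label{sec:three}

Let $M$ be a 3-connected graph with hub $v$. In Sections~\ref{sec:three}--\ref{sec:hub} we prove Proposition~\ref{prop:main} for $M$, assuming it for all graphs that precede $M$ in the lexicographic order; in particular $\mathrm{IH}(|M|)$ holds.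

\subsection*{Extremal weights}
In a 3-connected graph every contraction $M/vz$ is covered by the induction, so $Q$ decreases when a weight is raised, and only the largest weights matter. Call $w$ \emph{extremal} if $w_x=1$ and $w_y=\frac12$ for two neighbors $x\ne y$ of $v$ and all other weights equal $\frac14$.

\begin{lemma}\label{lem:extremal}
If $Q(M;w)\ge0$ for all extremal $w$, then Proposition~\ref{prop:main} holds for $M$.
\end{lemma}

\begin{proof}
Let $z\in N(v)$, let $w[z{=}0]$ be admissible, and let $\lambda<\mu$. By Lemma~\ref{lem:contract}(b) and $\mathrm{IH}(|M|)$ we have $Q(M/vz)\ge0$, with strict inequality if $w[z{=}0]$ is basic. So \eqref{eq:affine} gives $Q(M;w[z{=}\lambda])\ge Q(M;w[z{=}\mu])$, again strictly in the basic case. Start from admissible weights $w$. If there is no half vertex, raise the weight of a neighbor of $v$ other than the unit vertex to $\frac12$. If there is no unit vertex, then raise the weight of a neighbor other than the half vertex to $1$; this is admissible by Lemma~\ref{lem:contract}(a). Finally raise the remaining weights to $\frac14$, one at a time. The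 weights are admissible at every stage, $Q$ never increases, and the final weights are extremal. If $w$ is basic, $Q$ strictly decreases at the first step.
\end{proof}

From now on $w$ is extremal, with unit vertex $x$ and half vertex $y$. We apply deletion--contraction to the edge $vy$, in the form given by \eqref{eq:affine} with $\lambda=\frac12$ and $\mu=1$:
\begin{equation}\label{eq:delcon}
Q(M;w)=Q(M-vy;w)+\tfrac12\,Q(M/vy).
\end{equation}
The last term is non-negative by Lemma~\ref{lem:contract}(b) and $\mathrm{IH}(|M|)$. If $M-vy$ is 3-connected, then it precedes $M$, its weights are admissible by Lemma~\ref{lem:contract}(a), and so $Q(M;w)\ge0$.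

Assume that $M-vy$ is not 3-connected. It is 2-connected by Lemma~\ref{lem:contract}(a), so it has a 2-cut $\{c,d\}$. Since $M-\{c,d\}$ is connected and $M-vy-\{c,d\}$ is not, the cut avoids $v$ and $y$, and $M-vy-\{c,d\}$ has exactly two components, $X\ni y$ and $Y\ni v$; see Figure~\ref{fig:cut}. Now $M-vy$ is not a $v$-graph, the induction says nothing about the first term of \eqref{eq:delcon}, and the two terms have to be estimated together. Among all 2-cuts of $M-vy$ choose $\{c,d\}$ with $|Y|$ minimum. As $vx$ is an edge of $M-vy$, we have $x\in Y\cup\{c,d\}$.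

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[fill=gray!15] (-2,0) ellipse (1.3 and 0.9);
\draw[fill=gray!15] (2,0) ellipse (1.3 and 0.9);
\draw (0,1.5)--(-1.35,0.78) (0,1.5)--(-2,0.9) (0,1.5)--(1.35,0.78) (0,1.5)--(2,0.9);
\draw (0,-1.5)--(-1.35,-0.78) (0,-1.5)--(-2,-0.9) (0,-1.5)--(1.35,-0.78) (0,-1.5)--(2,-0.9);
\draw[dashed] (0,1.5)--(0,-1.5);
\draw[thick] (-1.2,0)--(1.2,0);
\fill (0,1.5) circle (2pt) node[above] {$c$};
\fill (0,-1.5) circle (2pt) node[below] {$d$};
\fill (-1.2,0) circle (2pt) node[left] {$y$};
\fill (1.2,0) circle (2pt) node[right] {$v$};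
\node at (-2.6,0) {$X$};
\node at (2.6,0) {$Y$};
\end{tikzpicture}
\caption{A 3-connected graph $M$ with hub $v$ in which $\{c,d\}$ is a 2-cut of $M-vy$. The edge $vy$ is the only edge between the components $X$ and $Y$ of $M-vy-\{c,d\}$; the edge $cd$ (dashed) may or may not be present.}
\label{fig:cut}
\end{figure}

\subsection*{A hub of degree three}
Suppose first that $Y=\{v\}$. Then $v$ has degree $3$, and we can sum over its color. This leads to graphs obtained from $M-v$ by joining or identifying two neighbors of $v$. Their signs are given by the next lemma, in which the unit weight does its work: each graph is a hub graph from which at most one edge at the hub has been deleted.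

\begin{lemma}\label{lem:A}
Let $M_0$ be 3-connected, let $u$ be a vertex with $N(u)=\{a,b,c\}$, let $H=M_0-u$, and assume $\mathrm{IH}(|M_0|)$. Then
\begin{itemize}
\item[(i)] $q(H+ab)\ge0$;
\item[(ii)] if $|M_0|\ge5$, then $q(H/ab)\ge0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The graph $M_0/ua=H+ab+ac$ is an $a$-graph by Lemma~\ref{lem:contract}(c). If $ac\in E(H)$, it equals $H+ab$, and Lemma~\ref{lem:uses}(a) applies. Otherwise $H+ab=M_0/ua-ac$. This graph is 2-connected because $H$ is, and Lemma~\ref{lem:uses}(b) applies.

(ii) The graph $T=H+ab+bc+ca$ is 3-connected by Lemma~\ref{lem:cubic}, so $J=T/ab$ is a $p$-graph, where $p$ is the new vertex, and $J=H/ab+pc$. If $c$ is adjacent to $a$ or $b$ in $H$, then $H/ab=J$, and Lemma~\ref{lem:uses}(a) applies. Otherwise $H/ab=J-pc$, and by Lemma~\ref{lem:uses}(b) it suffices to show that $H/ab$ is 2-connected. The vertex $p$ does not separate it, since $M_0-\{u,a,b\}$ is connected by Lemma~\ref{lem:cubic}. Suppose that $g\ne p$ separates it, and let $W$ be a component of $H/ab-g$ not containing $p$. No vertex of $W$ is adjacent to $a$ or $b$ in $H$,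 so $\{g,u\}$ separates $W$ from $a$ in $M_0$, a contradiction.
\end{proof}

Let $Y=\{v\}$. Then $N(v)=\{y,c,d\}$ and $x\in\{c,d\}$; let $z$ be the other vertex of $\{c,d\}$, so that $w_z=\frac14$. Let $H=M-v$. By the symmetry of the colors, $tZ(M;w)$ is the weighted sum over all colorings of $H$ and all colors of the hub. Fix a coloring of $H$ and sum over the color of the hub; the vertex $x$ has weight $1$ and plays no role. If $y,z$ have different colors, the sum is $\frac12+\frac14+(t-2)=s-\frac14$. If they have the same color, it is $\frac12\cdot\frac14+(t-1)=s+\frac18$. Let $\theta=0$ if $yz\in E(M)$ and $\theta=1$ otherwise. Then $tZ(M;w)=(s-\frac14)P(H+yz,t)+\theta(s+\frac18)P(H/yz,t)$, and since these graphs have $|M|-1$ and $|M|-2$ vertices,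
\[
Q(M;w)=(\tfrac14-s)\,q(H+yz)+\theta\,(s+\tfrac18)\,q(H/yz).
\]
Both coefficients are non-negative because $s\le\frac14$. Lemma~\ref{lem:A}(i) with $u=v$ gives $q(H+yz)\ge0$. If $\theta=1$, then $M\neq K_4$, so $|M|\ge5$, and Lemma~\ref{lem:A}(ii) gives $q(H/yz)\ge0$. Hence $Q(M;w)\ge0$.

\subsection*{The two sides of the cut}
It remains to treat the case $|Y|\ge2$. Put
\[
L=M[X\cup\{c,d\}]-cd,\qquad R=M[Y\cup\{c,d\}]-cd,
\]
and let $\delta=0$ if $cd\in E(M)$ and $\delta=1$ otherwise. The graph $L$ carries no weights except at $y$ and possibly at $c,d$, and it communicates with the rest of $M$ through $c$, $d$ and $y$. So it enters only through the numbers of its colorings that extend given colors of these three vertices. We isolate the structure that will let us compare these numbers.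

\begin{definition}\label{def:net}
Let $L$ be a graph with three distinct \emph{terminals} $c,d,y$, where $c,d$ are not adjacent. Its \emph{closure} $L^+$ arises by adding the edge $cd$ and a new vertex $u$ adjacent to $c,d,y$. We call $L$ a \emph{net} if $L^+$ is 3-connected. Put $X=V(L)\setminus\{c,d\}$ and $m=|X|-1$, so that $|L|=m+3$. Let $f_0,f_{cd},f_{cy},f_{dy},f_{cdy}$ be the numbers of proper colorings of $L$ extending given colors of $c,d,y$ (Lemma~\ref{lem:poly}), where the colors are all distinct for $f_0$, and otherwise the terminals in the index share a color that the remaining terminal does not have. Put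
\[
\varphi_\pi=(-1)^mf_\pi\quad(\pi=0,\,cd,\,cy,\,dy),\qquad \varphi_{cdy}=-(-1)^mf_{cdy},
\]
\[
\nu=(1-s)\varphi_0-\varphi_{cy}-\varphi_{dy},\qquad \kappa=s\varphi_{cd}-\varphi_{cdy}.
\]
\end{definition}

The quantities $\nu$ and $\kappa$ count extensions of a coloring of $c$ and $d$ alone. Summing over the color of $y$, we find that two different colors on $c,d$ have
\begin{equation}\label{eq:nukappa}
(s-1)f_0+f_{cy}+f_{dy}=(-1)^{m+1}\nu \quad\text{extensions, and equal colors have}\quad sf_{cd}+f_{cdy}=(-1)^m\kappa .
\end{equation}

\begin{lemma}\label{lem:pieces}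
If $|Y|\ge2$, then $L$ is a net with $|L^+|<|M|$, and $R+cd$ is 3-connected.
\end{lemma}

\begin{proof}
We have $4\le|L^+|=|X|+3<|X|+|Y|+2=|M|$. Suppose that $S$ with $|S|\le2$ separates $L^+$. If $u\notin S$, then a component $W$ of $L^+-S$ not containing $u$ avoids $c,d,y$. So $W\subseteq X\setminus\{y\}$, and $S$ separates $W$ from $v$ in $M$, a contradiction. If $u\in S$, write $S\subseteq\{u,h\}$ with $h\in V(L)$. Since $cd$ is an edge of $L^+$, some component $W$ of $L^+-S$ avoids $c$ and $d$. Then $W\subseteq X$ and $N_M(W)\subseteq\{h,v\}$, while one of $c,d$ differs from $h$ and lies outside $W\cup N_M(W)$. So a set of at most two vertices separates $M$, a contradiction.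

The graph $R+cd$ has $|Y|+2\ge4$ vertices. Suppose that $S$ with $|S|\le2$ separates it. Since $cd$ is an edge, some component $W$ of $(R+cd)-S$ avoids $c$ and $d$, so $W\subseteq Y$. If $v\notin W$, then $S$ separates $W$ from $y$ in $M$, a contradiction. So $v\in W$, and $S$ separates $W$ from $y$ in $M-vy$. As $M-vy$ is 2-connected, $S$ is a 2-cut of $M-vy$, and $W$ is the component of $v$ in $M-vy-S$. We have $S\ne\{c,d\}$, because $(R+cd)-\{c,d\}=M[Y]$ is connected. Hence $S$ meets $Y$ and $|W|<|Y|$, contradicting the choice of $\{c,d\}$.
\end{proof}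

On the side of the hub the relevant vertices are $c,d$ and $v$. Consider the colorings of $R-v$, weighted by $w$ on $N_M(v)\setminus\{y\}$, with $v$ colored $0$. Let $Z_0,Z_{cv},Z_{dv},Z_{cd},Z_{cdv}$ be the weighted sums over the colorings in which the colors of $c,d,v$ are all distinct (for $Z_0$), or in which exactly the vertices in the index share a color. With $r=|R|$ put
\[
\rho_0=(-1)^rZ_0,\qquad \rho_\pi=(-1)^{r-1}Z_\pi\quad(\pi=cv,\,dv,\,cd),\qquad \rho_{cdv}=(-1)^{r-2}Z_{cdv};
\]
the exponent is the number of vertices that remain after the identifications.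

We express both terms of \eqref{eq:delcon} in these quantities, using $|M|=r+m+1$. In $M-vy$, a coloring of $R-v$ extends to $X$ in the number of ways given by \eqref{eq:nukappa}, and equal colors on $c,d$ are possible only if $\delta=1$. Thus
\[
Z(M-vy;w)=(-1)^{m+1}\nu\,(Z_0+Z_{cv}+Z_{dv})+\delta(-1)^m\kappa\,(Z_{cd}+Z_{cdv}),
\]
and multiplying by $(-1)^{r+m+1}$ gives $Q(M-vy;w)=\nu(\rho_0-\rho_{cv}-\rho_{dv})+\delta\kappa(\rho_{cd}-\rho_{cdv})$. In $M/vy$ the vertex $y$ has the color of $v$, so the pattern of $c,d,y$ equals that of $c,d,v$:
\[
Z(M/vy)=f_0Z_0+f_{cy}Z_{cv}+f_{dy}Z_{dv}+\delta\,(f_{cd}Z_{cd}+f_{cdy}Z_{cdv}).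
\]
Multiplying by $(-1)^{r+m}$ and inserting both results in \eqref{eq:delcon}, we obtain
\begin{equation}\label{eq:master}
\begin{split}
Q(M;w)={}&\nu(\rho_0-\rho_{cv}-\rho_{dv})+\delta\kappa(\rho_{cd}-\rho_{cdv})\\
&+\tfrac12\bigl[\varphi_0\rho_0-\varphi_{cy}\rho_{cv}-\varphi_{dy}\rho_{dv}-\delta\varphi_{cd}\rho_{cd}-\delta\varphi_{cdy}\rho_{cdv}\bigr].
\end{split}
\end{equation}
The plan is to bound $\rho_{cv}+\rho_{dv}$, $\rho_{cd}$ and $|\rho_{cdv}|$ from above by $\rho_0$ (Section~\ref{sec:hub}). The bracket then suggests the inequality to be proved for $L$: the sum of $\varphi_{cd}$, $\max(\varphi_{cy},\varphi_{dy})$ and $|\varphi_{cdy}|$ should be at most $\varphi_0$.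

\section{Inequalities for nets}\label{sec:nets}

\begin{lemma}\label{lem:B}
Let $L$ be a net and assume $\mathrm{IH}(|L^+|)$. Then
\begin{itemize}
\item[(a)] $\varphi_0,\varphi_{cd},\varphi_{cy},\varphi_{dy}\ge0$;
\item[(b)] $\nu\ge0$;
\item[(c)] $\kappa\ge0$ and $|\varphi_{cdy}|\le s\varphi_{cd}$;
\item[(d)] $\varphi_{cd}+\max(\varphi_{cy},\varphi_{dy})+|\varphi_{cdy}|\le\varphi_0$.
\end{itemize}
\end{lemma}

Parts (a)--(c) identify each quantity with $q$ of a graph covered by the induction. Part (d) would follow in the same way if $L+cy$ and $L+dy$ were always 2-connected. When one of them is not, a terminal turns out to have a single neighbor in $L$; we remove the terminal and obtain a smaller net, which is why the lemma has its own induction.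

\begin{proof}
We use induction on $|X|$. If $|X|=1$, then $L^+=K_4$ and $L$ is the path $c\,y\,d$. Here $m=0$, $\varphi_0=\varphi_{cd}=1$ and $\varphi_{cy}=\varphi_{dy}=\varphi_{cdy}=0$, so $\nu=1-s$, $\kappa=s$, and (d) holds with equality. Let $|X|\ge2$, so that $|L^+|=m+4\ge5$. All graphs to which Proposition~\ref{prop:main} is applied below have fewer than $|L^+|$ vertices.

(a) The graph $T=L+cd+cy+dy$ is 3-connected by Lemma~\ref{lem:cubic}, and $|T|=m+3$. Once one terminal is colored, the other two can be colored in $s(s-1)$ ways, so $P(T,t)/t=s(s-1)f_0$ and $q(T)=s(1-s)\varphi_0$. The colorings of $T/cd$ are the colorings of $L$ with pattern $cd$, so $P(T/cd,t)/t=sf_{cd}$, and $q(T/cd)=s\varphi_{cd}$ since $|T/cd|=m+2$. If $cy\in E(L)$, then $\varphi_{cy}=0$; otherwise the colorings of $T/cy$ are those of $L$ with pattern $cy$, and $q(T/cy)=s\varphi_{cy}$. The same alternative holds for $dy$, by the symmetry between $c$ and $d$. All these values of $q$ are positive by Lemmas~\ref{lem:contract}(c) and~\ref{lem:uses}(a).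

(b) By \eqref{eq:nukappa}, $P(L+cd,t)/t=s(-1)^{m+1}\nu$, so $q(L+cd)=s\nu$. Since $L+cd=L^+-u$, Lemma~\ref{lem:A}(i) applied to $L^+$ and the pair $c,d$ gives $\nu\ge0$.

(c) By \eqref{eq:nukappa}, $P(L/cd,t)/t=(-1)^m\kappa$, so $q(L/cd)=\kappa$. Since $L/cd=(L^+-u)/cd$, Lemma~\ref{lem:A}(ii) gives $\kappa\ge0$, that is, $\varphi_{cdy}\le s\varphi_{cd}$. It remains to show $\varphi_{cdy}\ge-s\varphi_{cd}$. If $y$ is adjacent to $c$ or $d$ in $L$, then $\varphi_{cdy}=0$. Otherwise let $J=T/cd$, a $p$-graph with new vertex $p$, with $py\in E(J)$ and $q(J)=s\varphi_{cd}$. The colorings of $J/py$ are the colorings of $L$ with pattern $cdy$, and $|J/py|=m+1$, so $q(J/py)=\varphi_{cdy}$. If $|J|=3$, then $q(J/py)=s>0$. If $|J|\ge4$ and $\{p,y\}$ is not a 2-cut of $J$, then $q(J/py)>0$ by Lemmas~\ref{lem:contract}(b) and~\ref{lem:uses}(a). If $\{p,y\}$ is a 2-cut of $J$, then $|q(J/py)|\le q(J)$ by Lemma~\ref{lem:ratio}.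

(d) \emph{Case 1: both $L+cy$ and $L+dy$ are 2-connected.} The graph $L^+/ud=L+cd+dy$ is a $d$-graph, and deleting its edge $dc$ gives $L+dy$. So $q(L+dy)\ge0$ by Lemma~\ref{lem:uses}(b). In a coloring of $L+dy$ with the color of $d$ fixed, $y$ has one of $s$ colors, and $c$ has the color of $d$, the color of $y$, or one of $s-1$ further colors. Hence $P(L+dy,t)/t=s[f_{cd}+f_{cy}+(s-1)f_0]$ and
\[
0\le q(L+dy)=s\bigl[(1-s)\varphi_0-\varphi_{cd}-\varphi_{cy}\bigr].
\]
Exchanging $c$ and $d$ gives $(1-s)\varphi_0-\varphi_{cd}-\varphi_{dy}\ge0$. So $\varphi_{cd}+\max(\varphi_{cy},\varphi_{dy})\le(1-s)\varphi_0$. By (a) this implies $\varphi_{cd}\le\varphi_0$, and then $|\varphi_{cdy}|\le s\varphi_0$ by (c). Adding the two bounds gives (d).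

\emph{Case 2: one of $L+cy$, $L+dy$ is not 2-connected.} The statement is symmetric in $c$ and $d$, so we may assume that $L+dy$ is not 2-connected. It has at least $4$ vertices, so some vertex $h$ separates it.

\emph{The terminal $c$ has $h$ as its only neighbor in $L$.} A component $W$ of $L+dy-h$ avoiding $c$ and $d$ would have $N_{L^+}(W)\subseteq\{h,u\}$, and $\{h,u\}$ would separate $W$ from $c$ or from $d$ in $L^+$. So there are exactly two components, $W_c\ni c$ and $W_d\ni d$, and $h\in X$. As $dy$ is an edge, $y\in W_d\cup\{h\}$. The set $W_c\setminus\{c\}$ contains no neighbor of $u$, so all its neighbors in $L^+$ lie in $\{c,h\}$. If it were nonempty, $\{c,h\}$ would separate it from $d$. Hence $W_c=\{c\}$. If $h=y$, then $W_d\setminus\{d\}$ also contains no neighbor of $u$ and has all its neighbors in $\{d,y\}$; if it were nonempty, $\{d,y\}$ would separate it from $c$. Then $X=\{y\}$, contrary to $|X|\ge2$. So $h\in X\setminus\{y\}$. Since $W_c=\{c\}$ and $c$ has degree at least $3$ in $L^+$, we conclude that $N_{L^+}(c)=\{u,d,h\}$.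

\emph{A smaller net.} Let $L'=L-c-hd$ (deleting the edge $hd$ if present), with terminals $h,d,y$ in the roles of $c,d,y$. Its closure is $L^+/ch$, with the new vertex called $h$, and it has $m+3\ge4$ vertices. Suppose that $S$ with $|S|\le2$ separates $L^+/ch$. Then $h\in S$, for otherwise $L^+/ch-S=(L^+-S)/ch$ is connected. If $u\notin S$, a component $W$ not containing $u$ lies in $X\setminus\{h,y\}$; no vertex of $W$ is adjacent to $c$ or $u$ in $L^+$, so $S$ separates $W$ from $u$ in $L^+$. If $S=\{h,u\}$, a component $W$ not containing $d$ lies in $X\setminus\{h\}$; no vertex of $W$ is adjacent to $c$, so $S$ separates $W$ from $c$ in $L^+$. Both are impossible, so $L'$ is a net. It has $X'=X\setminus\{h\}$ and $m'=m-1$, and the lemma holds for $L'$ by induction. Denote its quantities by $f'_\pi$ and $\varphi'_\pi$.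

\emph{The recursion.} Let $\theta=0$ if $hd\in E(L)$ and $\theta=1$ otherwise. The graph $L$ consists of $L'$, the edge $hd$ if $\theta=0$, and the vertex $c$ joined to $h$ only. Given the colors of $c,d,y$, we sum over the color of $h$. It must differ from the color of $c$; it may be a color of $d$ or $y$ (the color of $d$ only if $\theta=1$), or a color not used on $c,d,y$. This gives
\begin{align*}
f_0&=\theta f'_{hd}+f'_{hy}+(s-2)f'_0, & \varphi_0&=(2-s)\varphi'_0-\theta\varphi'_{hd}-\varphi'_{hy},\\
f_{cd}&=f'_{hy}+(s-1)f'_0, & \varphi_{cd}&=(1-s)\varphi'_0-\varphi'_{hy},\\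
f_{cy}&=\theta f'_{hd}+(s-1)f'_0, & \varphi_{cy}&=(1-s)\varphi'_0-\theta\varphi'_{hd},\\
f_{dy}&=\theta f'_{hdy}+(s-1)f'_{dy}, & \varphi_{dy}&=(1-s)\varphi'_{dy}+\theta\varphi'_{hdy},\\
f_{cdy}&=sf'_{dy}, & \varphi_{cdy}&=s\varphi'_{dy},
\end{align*}
where the right column follows from the left because $(-1)^m=-(-1)^{m'}$. In particular $\varphi_{cdy}\ge0$ by (a) for $L'$. Therefore
\begin{align*}
\varphi_0-\varphi_{cd}-\varphi_{cy}-|\varphi_{cdy}|&=s(\varphi'_0-\varphi'_{dy}),\\
\varphi_0-\varphi_{cd}-\varphi_{dy}-|\varphi_{cdy}|&=\varphi'_0-\theta\varphi'_{hd}-\varphi'_{dy}-\theta\varphi'_{hdy}.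
\end{align*}
By (a) and (d) for $L'$, both $\varphi'_{dy}$ and $\theta\varphi'_{hd}+\varphi'_{dy}+\theta\varphi'_{hdy}$ are at most $\varphi'_{hd}+\varphi'_{dy}+|\varphi'_{hdy}|\le\varphi'_0$. So both right sides are non-negative, which is (d) for $L$.
\end{proof}

\section{The side of the hub and the end of the proof}\label{sec:hub}

We return to the setting of \eqref{eq:master}: $M$ is 3-connected, $w$ is extremal, $|Y|\ge2$. The quantities $\rho_\pi$ are values of $Q$ on graphs obtained from $R$ by adding and contracting edges among $c,d,v$. These graphs have at most $|Y|+2<|M|$ vertices, so $\mathrm{IH}(|M|)$ covers those that are $v$-graphs. The half vertex $y$ does not belong to $R$, so a weight $\frac12$ is at our disposal again.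

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(a)] $\rho_0,\rho_{cv},\rho_{dv}\ge0$;
\item[(b)] $\rho_{cv}+\rho_{dv}\le\rho_0$;
\item[(c)] $\rho_{cd}\le\rho_0$ if $\delta=1$;
\item[(d)] $|\rho_{cdv}|\le\rho_0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $T=R+cd+cv+dv$, which is 3-connected by Lemma~\ref{lem:pieces}. Let $w^0$ be the weights on $T$ with $w^0_c=w^0_d=0$ and $w^0=w$ on the neighbors of $v$ in $Y$. They have no half vertex, and they have the unit vertex $x$ if and only if $x\in Y$; they are admissible by Lemma~\ref{lem:contract}(a). By Lemma~\ref{lem:contract}(b), $T/vc$ and $T/vd$ are $v$-graphs, and the inherited weights are admissible without a half vertex. Let $A=Q(T/vc)$ and $B=Q(T/vd)$. Note that $\hat w_c,\hat w_d\in\{\frac14,1\}$.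

(a) The sum $Z(T;w^0)$ runs over the colorings of $R-v$ in which $c,d$ have distinct nonzero colors, so $\rho_0=Q(T;w^0)\ge0$. The sum $Z(T/vc)$ runs over the colorings in which $c$ has color $0$ and $d$ does not, without the weight of $c$. So $\rho_{cv}=\hat w_cA\ge0$, and $\rho_{dv}=\hat w_dB\ge0$ by symmetry.

(b) Give the 3-connected graph $R+cd$ the weights $w$ on the neighbors of $v$. They are admissible, with unit vertex $x$, by Lemma~\ref{lem:contract}(a). Since $Z(R+cd;w)=Z_0+Z_{cv}+Z_{dv}$, we get $\rho_0-\rho_{cv}-\rho_{dv}=Q(R+cd;w)\ge0$.

(c) Let $U=R+cv+dv$ with weights $w^0$. Then $Z(U;w^0)=Z_0+Z_{cd}$, so $\rho_0-\rho_{cd}=Q(U;w^0)$, and it suffices to show that $U$ is a $v$-graph and $w^0$ is admissible on $U$. The graph $U-v=(T-v)-cd$ is connected, because $T-v$ is 2-connected. Suppose that $S$ with $v\notin S$, $|S|\le2$ separates $U$. A component $W$ of $U-S$ not containing $v$ avoids the neighbors $c,d$ of $v$, so $W\subseteq Y\setminus\{v\}$, and $S$ separates $W$ from $y$ in $M$, a contradiction. Now let $x\in Y$. The vertex $v$ does not separate $U-vx$. If $g\ne v$ does, a component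 $W$ of $U-vx-g$ not containing $v$ avoids $c,d$, so $W\subseteq Y\setminus\{v\}$, and $\{g,v\}$ separates $W$ from $y$ in $M$, a contradiction. So $U-vx$ is 2-connected.

(d) In $T/vc$ the vertex $d$ is a neighbor of the hub of weight $0$. Let $E=Q\bigl((T/vc)/vd\bigr)$. The corresponding sum $Z$ runs over the colorings of $R-v$ in which both $c$ and $d$ have color $0$, without the weights of $c$ and $d$, and the graph has $r-2$ vertices. Hence $\rho_{cdv}=\hat w_c\hat w_dE$, and $E=Q\bigl((T/vd)/vc\bigr)$ as well. Lemma~\ref{lem:uses}(c) applied to $T/vc$ and to $T/vd$ gives $|E|\le2A$ and $|E|\le2B$. If $\hat w_c=\hat w_d=1$, then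
\[
|\rho_{cdv}|=|E|\le2\min(A,B)\le A+B=\rho_{cv}+\rho_{dv}\le\rho_0
\]
by (b). Otherwise we may assume $\hat w_c=\frac14$, by the symmetry between $c$ and $d$. Lemma~\ref{lem:uses}(c) applied to $T$ and the vertex $c$ gives $A\le2\rho_0$, so $|\rho_{cdv}|\le\frac14|E|\le\frac12A\le\rho_0$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:pieces}, Lemma~\ref{lem:B} applies to $L$. Put $\mu=\max(\varphi_{cy},\varphi_{dy})\ge0$. By Lemma~\ref{lem:R}(a),(b),
\begin{equation}\label{eq:mu}
\varphi_{cy}\rho_{cv}+\varphi_{dy}\rho_{dv}\le\mu(\rho_{cv}+\rho_{dv})\le\mu\rho_0,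
\end{equation}
and the first term $\nu(\rho_0-\rho_{cv}-\rho_{dv})$ of \eqref{eq:master} is non-negative by Lemmas~\ref{lem:B}(b) and~\ref{lem:R}(b).

If $\delta=0$, then \eqref{eq:master} and \eqref{eq:mu} give $Q(M;w)\ge\frac12(\varphi_0-\mu)\rho_0$, which is non-negative by Lemma~\ref{lem:B}(a),(d).

Let $\delta=1$. For $\rho_{cd}$ we have only an upper bound, and $\rho_{cd}$ occurs in \eqref{eq:master} twice, with the coefficient $\kappa\ge0$ from the deletion and $-\frac12\varphi_{cd}\le0$ from the contraction. The contraction wins: by Lemma~\ref{lem:B}(c) and $s\le\frac14$, the total coefficient satisfies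
\[
\kappa-\tfrac12\varphi_{cd}=(s-\tfrac12)\varphi_{cd}-\varphi_{cdy}\le(2s-\tfrac12)\varphi_{cd}\le0 .
\]
So replacing $\rho_{cd}$ by the upper bound $\rho_0$ of Lemma~\ref{lem:R}(c) does not increase the right side of \eqref{eq:master}, and
\[
Q(M;w)\ge\kappa(\rho_0-\rho_{cdv})+\tfrac12\bigl[(\varphi_0-\varphi_{cd})\rho_0-\varphi_{cy}\rho_{cv}-\varphi_{dy}\rho_{dv}-\varphi_{cdy}\rho_{cdv}\bigr].
\]
By Lemma~\ref{lem:R}(d) we have $\rho_0-\rho_{cdv}\ge0$ and $\varphi_{cdy}\rho_{cdv}\le|\varphi_{cdy}|\rho_0$. Together with \eqref{eq:mu} and Lemma~\ref{lem:B}(d) this yields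
\[
Q(M;w)\ge\tfrac12\bigl[\varphi_0-\varphi_{cd}-\mu-|\varphi_{cdy}|\bigr]\rho_0\ge0 .
\]

Thus $Q(M;w)\ge0$ for all extremal $w$: when $M-vy$ is 3-connected and when $Y=\{v\}$ by Section~\ref{sec:three}, and when $|Y|\ge2$ by the above. Lemma~\ref{lem:extremal} gives the proposition for the 3-connected graph $M$. Every $v$-graph is a triangle (Example~\ref{ex:small}), has at least four vertices and is not 3-connected (Lemma~\ref{lem:step2cut}), or is 3-connected, so the induction is complete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DongJackson}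
Dong and Jackson, 2011.

\bibitem{Jackson}
Jackson, 1993.

\bibitem{Roots}
\emph{Roots of the chromatic polynomial, spanning trees and minors},
\texttt{http://www2.compute.dtu.dk/\~{}tper/attach/MinorsDanish.pdf}

\end{thebibliography}
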